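\title{Sums and products of nonprincipal ultrafilters on $\mathbb{N}$}

\begin{abstract}
We prove that no ultrafilter on the positive integers is both a sum $p+q$ and a product $rs$ of nonprincipal ultrafilters: $(\mathbb{N}^*+\mathbb{N}^*)\cap(\mathbb{N}^*\cdot\mathbb{N}^*)=\emptyset$ in $\beta\mathbb{N}$. We also prove that the translates $m+\mathbb{N}^*\cdot\mathbb{N}^*$, $m\in\mathbb{Z}$, are pairwise disjoint, and that both statements hold in $\beta\mathbb{Z}$. A separation property of countable subsets of $\beta\mathbb{N}$ reduces each statement to the finiteness of two exceptional sets of integers. These sets are bounded with the help of unimodular functions on $\mathbb{N}$ that are asymptotically invariant under translation and, along two given ultrafilters, transform under dilation by a prescribed $2$-adic character.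
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $S$ be the set $\mathbb{N}$ of positive integers or the set $\mathbb{Z}$, with the discrete topology. The Stone--\v{C}ech compactification $\beta S$ is the set of ultrafilters on $S$; the sets $\overline{A}=\{p\in\beta S: A\in p\}$, $A\subseteq S$, are clopen and form a base of its compact Hausdorff topology. The points of $S$ are identified with the principal ultrafilters, and $S^*=\beta S\setminus S$. Addition and multiplication extend to $\beta S$ by
\begin{align*}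
A\in p+q &\iff \{x\in S: -x+A\in q\}\in p, & -x+A&=\{y\in S: x+y\in A\},\\
A\in pq &\iff \{x\in S: x^{-1}A\in q\}\in p, & x^{-1}A&=\{y\in S: xy\in A\}.
\end{align*}
Both operations are associative and make $\beta S$ a compact right topological semigroup: the maps $p\mapsto p+q$ and $p\mapsto pq$ are continuous for every $q\in\beta S$, and the maps $q\mapsto x+q$ and $q\mapsto xq$ are continuous for every $x\in S$. We identify an ultrafilter on $\mathbb{N}$ with the ultrafilter on $\mathbb{Z}$ that it generates. Then $\beta\mathbb{N}$ is the clopen subset $\overline{\mathbb{N}}$ of $\beta\mathbb{Z}$, and its operations are the restrictions of those of $\beta\mathbb{Z}$. In particular $p+q$ is defined for $p\in\beta\mathbb{Z}$ and $q\in\mathbb{N}^*$; it lies in $\mathbb{N}^*$ (Lemma~\ref{lem:basic}). For sets $X,Y$ we write $X+Y=\{p+q:p\in X,\ q\in Y\}$ and $X\cdot Y=\{pq:p\in X,\ q\in Y\}$, and $\operatorname{cl}X$ is the closure of $X$.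

Membership in $\mathbb{N}^*+\mathbb{N}^*$ is a form of additive richness. If $A\in p+q$ with $p,q\in\mathbb{N}^*$, choose distinct $x_1,x_2,\dots$ with $-x_n+A\in q$, and then distinct $y_j\in\bigcap_{n\le j}(-x_n+A)$; thus $A$ contains all sums $x_n+y_j$ with $n\le j$. In the same way every member of $rs$ with $r,s\in\mathbb{N}^*$ contains all products $u_nv_j$, $n\le j$, of two injective sequences. How much can the additive and the multiplicative structure have in common?

A compact Hausdorff right topological semigroup $T$ has a smallest two-sided ideal $K(T)$. It is known that $\mathbb{N}^*+\mathbb{N}^*$ is disjoint from $K(\beta\mathbb{N},\cdot)$, and even from $\operatorname{cl}K(\beta\mathbb{N},\cdot)$; in particular $K(\beta\mathbb{N},+)\cap K(\beta\mathbb{N},\cdot)=\emptyset$. Now $\mathbb{N}^*$ is an ideal of $(\beta\mathbb{N},\cdot)$: if a finite set $F$ belongs to $rs$, then $r$ and $s$ are both principal, since the sets $x^{-1}F$ are finite, and empty for $x>\max F$. Hence $\mathbb{N}^*\cdot\mathbb{N}^*$ is an ideal and contains $K(\beta\mathbb{N},\cdot)$.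 The question, which comes from \cite{source}, is whether this larger ideal still avoids the sums:
\[
\text{is}\quad (\mathbb{N}^*+\mathbb{N}^*)\cap(\mathbb{N}^*\cdot\mathbb{N}^*)=\emptyset\,?
\]

A residue class cannot tell sums from products: if $p,q,r,s$ contain the classes of $0,a,1,a$ modulo $n$, then $p+q$ and $rs$ both contain the class of $a$. Size is more promising. In $p+q$ the variable $y$ tends to infinity while $x$ is fixed, so $(x+y)/y\to1$; in $rs$ the corresponding ratio is $uv/v=u$. Thus $p+q$ is a limit of points $x+q$ that all have the same multiplicative size, while $rs$ is a limit of points $us$ whose sizes are all different. One would guess that the two sets are disjoint, and they are.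

\begin{theorem}\label{thm:sums}
If $p\in\mathbb{Z}^*$ and $q,r,s\in\mathbb{N}^*$, then $p+q\neq rs$. In particular,
\[(\mathbb{N}^*+\mathbb{N}^*)\cap(\mathbb{N}^*\cdot\mathbb{N}^*)=\emptyset.\]
\end{theorem}

The proof depends on a statement about translates of products.

\begin{theorem}\label{thm:translates}
If $m\in\mathbb{Z}\setminus\{0\}$, then $(m+\mathbb{N}^*\cdot\mathbb{N}^*)\cap(\mathbb{N}^*\cdot\mathbb{N}^*)=\emptyset$. Thus the sets $m+\mathbb{N}^*\cdot\mathbb{N}^*$, $m\in\mathbb{Z}$, are pairwise disjoint. Equivalently, for each $q\in\mathbb{N}^*$ there is at most one $x\in\mathbb{Z}$ with $x+q\in\mathbb{N}^*\cdot\mathbb{N}^*$.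
\end{theorem}

The three forms are equivalent by associativity. Let $t,t'\in\mathbb{N}^*\cdot\mathbb{N}^*$. The equation $m_1+t=m_2+t'$ is the same as $(m_1-m_2)+t=t'$. If $x+q=t$ and $x'+q=t'$, then $(x'-x)+t=t'$. Conversely, if $m+t=t'$, then $x=0$ and $x=m$ both serve for $q=t$.

\begin{corollary}\label{cor:Z}
In $\beta\mathbb{Z}$ we have $(\mathbb{Z}^*+\mathbb{Z}^*)\cap(\mathbb{Z}^*\cdot\mathbb{Z}^*)=\emptyset$, and $(m+\mathbb{Z}^*\cdot\mathbb{Z}^*)\cap(\mathbb{Z}^*\cdot\mathbb{Z}^*)=\emptyset$ for $m\in\mathbb{Z}\setminus\{0\}$.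
\end{corollary}

The proofs do not use the facts about $K(\beta\mathbb{N},\cdot)$ quoted above. Section~\ref{sec:principal} shows that the theorems fail when a factor is principal. Section~\ref{sec:separation} reduces both theorems to counting exceptional integers. Section~\ref{sec:size} makes the size heuristic precise and derives Theorem~\ref{thm:sums} from Theorem~\ref{thm:translates}. Size alone does not see a translation by $m$, and Sections~\ref{sec:test}--\ref{sec:translates} prove Theorem~\ref{thm:translates} by coupling size with $2$-adic residues.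

\section{Limits along ultrafilters}\label{sec:limits}

Let $p$ be an ultrafilter on a set $I$ and let $g:I\to K$ with $K$ compact Hausdorff. There is a unique $z\in K$ such that $g^{-1}(U)\in p$ for every neighborhood $U$ of $z$; we write $z=\lim_{x\to p}g(x)$. For $I=S$ the map $\tilde g:p\mapsto\lim_{x\to p}g(x)$ is the continuous extension of $g$ to $\beta S$. We use three properties.
\begin{itemize}
\item[(L1)] Limits commute with continuous maps. In particular, for functions with values in the unit circle $\mathbb{T}$, the limit of a product is the product of the limits.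
\item[(L2)] If $A\in p$, the limit depends only on $g|_A$ and lies in $\operatorname{cl}g(A)$. If $p$ is nonprincipal, every cofinite set is such an $A$.
\item[(L3)] If $p\in\mathbb{N}^*$, $A\in p$, and $g(x)\to z$ as $x\to\infty$ in $A$, then $\lim_{x\to p}g(x)=z$.
\end{itemize}
The continuity properties of the two operations say that
\begin{equation}\label{eq:iterated}
p+q=\lim_{x\to p}(x+q)=\lim_{x\to p}\lim_{y\to q}(x+y),\qquad pq=\lim_{x\to p}xq=\lim_{x\to p}\lim_{y\to q}xy .
\end{equation}

\begin{lemma}\label{lem:basic}
Let $q,s\in\mathbb{N}^*$ and $m,m'\in\mathbb{Z}$.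
\begin{enumerate}
\item[(i)] $\beta\mathbb{Z}+q\subseteq\mathbb{N}^*$ and $\beta\mathbb{N}\,s\subseteq\mathbb{N}^*$.
\item[(ii)] $\operatorname{cl}\{m+us:u\in\mathbb{N}\}=m+\beta\mathbb{N}\,s$.
\item[(iii)] If $m\ne m'$, then $m+q\neq m'+q$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) An ultrafilter on $\mathbb{Z}$ lies in $\mathbb{N}^*$ exactly when it contains $\{y:y>n\}$ for every $n\in\mathbb{N}$, so $\mathbb{N}^*$ is closed. The point $x+q$ with $x\in\mathbb{Z}$ contains $\{y:y>n\}$ because $q$ contains $\{y:y>n-x\}$, and $us$ with $u\in\mathbb{N}$ contains it because $s$ does and $uy\ge y$ for $y>0$. Now take limits in $x$ and in $u$, using \eqref{eq:iterated}.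

(ii) The map $R\mapsto m+Rs$ is continuous on the compact space $\beta\mathbb{N}$, in which $\mathbb{N}$ is dense.

(iii) Let $n=|m-m'|+1$. The ultrafilter $q$ contains a class $a+n\mathbb{Z}$. Then $m+q$ contains $m+a+n\mathbb{Z}$ and $m'+q$ contains $m'+a+n\mathbb{Z}$, and these classes are disjoint since $n$ does not divide $m-m'$.
\end{proof}

\section{Principal factors}\label{sec:principal}

As soon as one factor is allowed to be an integer, the sets in Theorems~\ref{thm:sums} and~\ref{thm:translates} meet.

\begin{example}\label{ex:principal}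
(a) \emph{The summand $p$ in Theorem~\ref{thm:sums}.} Let $x\in\mathbb{N}$ and $r,s\in\mathbb{N}^*$, and put $q=-x+rs\in\mathbb{N}^*$. Then $x+q=rs$. So $\mathbb{N}^*\cdot\mathbb{N}^*\subseteq x+\mathbb{N}^*$ for every $x\in\mathbb{N}$.

(b) \emph{The factor $r$ in Theorem~\ref{thm:sums}.} Let $u\in\mathbb{N}$ and $p,q\in\mathbb{N}^*$. Since $t\mapsto ut$ is continuous,
\[u(p+q)=\lim_{x\to p}\lim_{y\to q}(ux+uy)=\lim_{x\to p}(ux+uq)=up+uq .\]
So with $s=p+q\in\mathbb{N}^*$ we have $us\in\mathbb{N}^*+\mathbb{N}^*$.

(c) \emph{The left factors in Theorem~\ref{thm:translates}.} Let $u\in\mathbb{N}$, $m=um_1\neq0$ with $m_1\in\mathbb{Z}$, and $r_1,s\in\mathbb{N}^*$. Put $s'=m_1+r_1s\in\mathbb{N}^*$. Then $us'=\lim_{y\to r_1s}(um_1+uy)=m+(ur_1)s$, so $\mathbb{N}\cdot\mathbb{N}^*$ meets $m+\mathbb{N}^*\cdot\mathbb{N}^*$.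

(d) \emph{The right factors.} For $x\in\mathbb{N}$ and $t\in\beta\mathbb{N}$, formula \eqref{eq:iterated} gives $t+x=\lim_{y\to t}(y+x)=x+t$ and $tx=\lim_{y\to t}yx=xt$. So (a)--(c) also show that the right-hand summand and the right-hand factors may not be principal.
\end{example}

These examples shape the proof. An individual point $x+q$ may be a product, and an individual point $us$ may be a sum. What we shall show is that, for fixed $q$ and $s$, such coincidences occur for finitely many integers only, and a nonprincipal ultrafilter ignores finitely many integers.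

\section{Separating limits of countable families}\label{sec:separation}

We want to show that two limits, $\lim_{x\to p}(x+q)$ and $\lim_{u\to r}us$, are different. The limits themselves are hard to access, while the approximating points are easy to compute with. In $\beta\mathbb{N}$ it is enough to look at the approximating points, by the following well-known lemma. It has no analogue in metric spaces, as $C=\{1/n\}$ and $D=\{-1/n\}$ in $[-1,1]$ show.

\begin{lemma}\label{lem:sep}
Let $C,D\subseteq\beta\mathbb{N}$ be countable with $C\cap\operatorname{cl}D=\emptyset=D\cap\operatorname{cl}C$. Then $\operatorname{cl}C\cap\operatorname{cl}D=\emptyset$.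
\end{lemma}

\begin{proof}
We may assume that $C$ and $D$ are nonempty. Enumerate $C=\{c_n\}$ and $D=\{d_n\}$, with repetitions if necessary. Since the sets $\overline{A}$ form a base, there are $A_n\in c_n$ with $\overline{A_n}\cap\operatorname{cl}D=\emptyset$ and $B_n\in d_n$ with $\overline{B_n}\cap\operatorname{cl}C=\emptyset$. Put
\[A=\bigcup_n\Bigl(A_n\setminus\bigcup_{k\le n}B_k\Bigr),\qquad B=\bigcup_l\Bigl(B_l\setminus\bigcup_{k\le l}A_k\Bigr).\]
No $B_k$ belongs to $c_n$, so $A_n\setminus\bigcup_{k\le n}B_k\in c_n$ and $A\in c_n$ for every $n$. Exchanging the roles, $B\in d_l$ for every $l$. Suppose that $x$ lies in the $n$th piece of $A$ and in the $l$th piece of $B$. If $l\le n$, the first condition gives $x\notin B_l$; if $n\le l$, the second gives $x\notin A_n$. Both are contradictions, so $A\cap B=\emptyset$. Then $\overline{A}\supseteq\operatorname{cl}C$ and $\overline{B}\supseteq\operatorname{cl}D$ are disjoint.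
\end{proof}

We use the lemma in the following form, which tolerates finitely many coincidences.

\begin{proposition}\label{prop:finite}
Let $(c_x)_{x\in I}$ and $(d_u)_{u\in J}$ be families in $\beta\mathbb{N}$ indexed by countably infinite sets. Suppose that
\[I_0=\{x\in I: c_x\in\operatorname{cl}\{d_u:u\in J\}\}\quad\text{and}\quad J_0=\{u\in J: d_u\in\operatorname{cl}\{c_x:x\in I\}\}\]
are finite. Then $\lim_{x\to p}c_x\ne\lim_{u\to r}d_u$ for all nonprincipal ultrafilters $p$ on $I$ and $r$ on $J$.
\end{proposition}

\begin{proof}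
Let $C=\{c_x:x\in I\setminus I_0\}$ and $D=\{d_u:u\in J\setminus J_0\}$. By the definitions of $I_0$ and $J_0$ we have $C\cap\operatorname{cl}D=\emptyset=D\cap\operatorname{cl}C$, so $\operatorname{cl}C$ and $\operatorname{cl}D$ are disjoint by Lemma~\ref{lem:sep}. The sets $I\setminus I_0$ and $J\setminus J_0$ are cofinite, so by (L2) the two limits lie in $\operatorname{cl}C$ and $\operatorname{cl}D$.
\end{proof}

This is the only place where the left factors are required to be nonprincipal.

\section{Size, and the reduction to translates of products}\label{sec:size}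

Multiplicative size is measured by the functions $e_t(v)=v^{it}=e^{it\log v}$, $t\in\mathbb{R}$, on $\mathbb{N}$. They take values in the compact set $\mathbb{T}$ and so extend to $\beta\mathbb{N}$. For $m\in\mathbb{Z}$ we have $e_t(m+y)/e_t(y)=(1+m/y)^{it}\to1$ as $y\to\infty$, and $e_t(uv)=u^{it}e_t(v)$. By (L1) and (L3),
\begin{equation}\label{eq:et}
\tilde e_t(m+q)=\tilde e_t(q),\qquad \tilde e_t(us)=u^{it}\,\tilde e_t(s)\qquad(m\in\mathbb{Z},\ u\in\mathbb{N},\ q,s\in\mathbb{N}^*).
\end{equation}
So $\tilde e_t$ ignores translation and responds to dilation. Applied directly to an equation $p+q=rs$, it gives $\tilde e_t(q)=\tilde e_t(r)\tilde e_t(s)$, which is a relation between $q,r,s$ and not a contradiction. Applied to the approximating points, it bounds one of the two exceptional sets of Proposition~\ref{prop:finite}.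

\begin{lemma}\label{lem:U}
Let $q,s\in\mathbb{N}^*$. At most one $u\in\mathbb{N}$ satisfies $us\in\operatorname{cl}\{x+q:x\in\mathbb{Z}\}$.
\end{lemma}

\begin{proof}
By \eqref{eq:et}, $\tilde e_t$ is constant, equal to $\tilde e_t(q)$, on $\{x+q:x\in\mathbb{Z}\}$, hence on its closure. If $us$ and $u's$ both lie in the closure, then $u^{it}\tilde e_t(s)=\tilde e_t(q)=(u')^{it}\tilde e_t(s)$, so $(u/u')^{it}=1$ for every real $t$. If $u\neq u'$, the choice $t=1/\log(u/u')$ gives $e^{i}=1$, which is false.
\end{proof}

The other exceptional set consists of the $x$ with $x+q=Rs$ for some $R\in\beta\mathbb{N}$. Principal $R$ are covered by Lemma~\ref{lem:U}. Two solutions with nonprincipal $R$ exhibit a product that is a translate of another product, and this is why Theorem~\ref{thm:translates} is needed.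

\begin{proof}[Proof of Theorem~\ref{thm:sums}, assuming Theorem~\ref{thm:translates}]
Let $p\in\mathbb{Z}^*$ and $q,r,s\in\mathbb{N}^*$. We apply Proposition~\ref{prop:finite} to $c_x=x+q$ $(x\in\mathbb{Z})$ and $d_u=us$ $(u\in\mathbb{N})$, whose limits along $p$ and $r$ are $p+q$ and $rs$. By Lemma~\ref{lem:basic}(ii) with $m=0$, the exceptional sets are
\[X_0=\{x\in\mathbb{Z}:x+q\in\beta\mathbb{N}\,s\},\qquad U_0=\{u\in\mathbb{N}:us\in\operatorname{cl}\{x+q:x\in\mathbb{Z}\}\}.\]
Lemma~\ref{lem:U} gives $|U_0|\le1$. We show that $|X_0|\le2$, using $\beta\mathbb{N}\,s=\mathbb{N}^*s\cup\mathbb{N}s$. By the third form of Theorem~\ref{thm:translates}, at most one $x$ satisfies $x+q\in\mathbb{N}^*s$. If $x+q=us$ with $u\in\mathbb{N}$, then $u\in U_0$, so $u$ is unique, and then $x$ is unique by Lemma~\ref{lem:basic}(iii). Hence $p+q\ne rs$. The last assertion follows from $\mathbb{N}^*\subseteq\mathbb{Z}^*$.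
\end{proof}

\section{A test case for translates}\label{sec:test}

For Theorem~\ref{thm:translates} we must bound the set of $u$ for which $m+us=Rs'$ has a solution $R\in\beta\mathbb{N}$. The functions $e_t$ are blind to $m$, and for $m=0$, $s=s'$ every $u$ has a solution, so they cannot suffice. Residues do see $m$. The simplest instance shows how the two kinds of information must be combined.

\medskip
\noindent\emph{Claim. If $s\in\mathbb{N}^*$ contains the class $1+4\mathbb{Z}$, then $1+s\neq Rs$ for all $R\in\beta\mathbb{N}$.}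
\medskip

Suppose that $1+s=Rs$. If $R$ contains $c+4\mathbb{Z}$, then so does $Rs$, while $1+s$ contains $2+4\mathbb{Z}$; hence $R$ contains $2+4\mathbb{Z}$. On the other hand, \eqref{eq:et} gives $\tilde e_t(s)=\tilde e_t(1+s)=\tilde e_t(R)\tilde e_t(s)$, so $\tilde e_t(R)=1$ for all $t$. Residues say that $R$ behaves like $2$, and size says that $R$ behaves like $1$. For principal $R$ this is already absurd: size forces $R=1$, which is not in $2+4\mathbb{Z}$.

For nonprincipal $R$ the two conditions are compatible. Indeed, if $s$ contains $1+n\mathbb{Z}$ for every $n$, residues tell us only that $R$ contains $2+n\mathbb{Z}$ for every $n$. Given $n$, reals $t_1,\dots,t_k$ and $\varepsilon>0$, the pigeonhole principle in $\mathbb{T}^k$ yields arbitrarily large $y$ with $|e^{it_ly}-1|<\varepsilon/2$ for all $l$; the gaps between consecutive numbers $\log w$ with $w\equiv2\pmod n$ tend to $0$; so infinitely many such $w$ have $|w^{it_l}-1|<\varepsilon$ for all $l$. A finite intersection of these sets of $w$ contains another one, so they all belong to some $R\in\mathbb{N}^*$.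

We need a measurement of size whose response to dilation by $w$ is determined by the residues of $w$. Let $\chi(w)=(-1)^a$, where $2^a$ is the exact power of $2$ dividing $w$. It is \emph{completely multiplicative}, that is, $\chi(uw)=\chi(u)\chi(w)$ for all $u,w\in\mathbb{N}$, and it equals $-1$ on $2+4\mathbb{Z}$, so $\tilde\chi(R)=-1$. Suppose that $f:\mathbb{N}\to\mathbb{T}$ satisfies $\tilde f(1+s)=\tilde f(s)$ and $\tilde f(ws)=\chi(w)\tilde f(s)$ for all $w\in\mathbb{N}$. Taking the limit $w\to R$, we get
\[\tilde f(s)=\tilde f(1+s)=\tilde f(Rs)=\tilde\chi(R)\tilde f(s)=-\tilde f(s),\]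
a contradiction, which proves the claim once $f$ is found.

The choice $f=\chi$ fails, since $\chi(1+y)=-\chi(y)$ for $y\equiv1\pmod4$. The choice $f=e_\tau$ fails too: $3^{i\tau}=5^{i\tau}=1$ forces $\tau=0$ because $\log5/\log3$ is irrational, and then $2^{i\tau}\neq-1$. But on any finite set of primes some $e_\tau$ approximates $\chi$ as well as we like. So we let $f$ agree, up to a constant factor, with $e_{\tau_j}$ on the $j$th of a sequence of very long ranges, with better and better $\tau_j$.

\section{Functions that ignore translation and imitate a character}\label{sec:f}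

The construction has two constraints. The frequencies $\tau_j$ may be unbounded, and they must grow slowly enough that translation remains invisible. Near a point where the frequency changes, $f(uv)/f(v)$ need not be close to $\chi(u)$, so the changes must occur in regions that the relevant ultrafilters avoid. The equation $m+us=Rs'$ involves two ultrafilters, so we cut the logarithmic axis into three families of long intervals; one of the three is free.

\begin{proposition}\label{prop:f}
Let $\chi:\mathbb{N}\to\mathbb{T}$ be completely multiplicative and let $s_1,s_2\in\mathbb{N}^*$. There is $f:\mathbb{N}\to\mathbb{T}$ such that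
\begin{enumerate}
\item[(1)] for each $x\in\mathbb{N}$, $f(x+y)/f(y)\to1$ as $y\to\infty$;
\item[(2)] $\tilde f(us)=\chi(u)\tilde f(s)$ for $u\in\mathbb{N}$ and $s\in\{s_1,s_2\}$.
\end{enumerate}
Consequently,
\begin{enumerate}
\item[(a)] $\tilde f(m+q)=\tilde f(q)$ for $m\in\mathbb{Z}$ and $q\in\mathbb{N}^*$;
\item[(b)] $\tilde f(Rs)=\tilde\chi(R)\tilde f(s)$ for $R\in\beta\mathbb{N}$ and $s\in\{s_1,s_2\}$.
\end{enumerate}
\end{proposition}

\begin{proof}
\emph{The frequencies.} Kronecker's theorem \cite[Ch.~XXIII]{HW} states that if $\alpha_1,\dots,\alpha_n\in\mathbb{R}$ are linearly independent over $\mathbb{Q}$, then the points $(e^{i\mu\alpha_1},\dots,e^{i\mu\alpha_n})$, $\mu\in\mathbb{R}$, are dense in $\mathbb{T}^n$. The logarithms of the primes are independent: a relation $\sum_\ell n_\ell\log\ell=0$ with integers $n_\ell$ means $\prod_\ell\ell^{n_\ell}=1$, so all $n_\ell$ vanish by unique factorization. Hence for every $k\ge1$ there is $\mu_k\in\mathbb{R}$ with $|\ell^{i\mu_k}-\chi(\ell)|<1/k$ for all primes $\ell\le k$. Both $u\mapsto u^{i\mu_k}$ and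 $\chi$ are completely multiplicative and send $1$ to $1$, so $u^{i\mu_k}\to\chi(u)$ for every $u\in\mathbb{N}$. To slow the sequence down, put $\mu_0=0$ and, for $j\ge1$,
\[k(j)=\max\{k: 0\le k\le j,\ \max(|\mu_0|,\dots,|\mu_k|)\le j\},\qquad \tau_j=\mu_{k(j)}.\]
For each $k$ we have $k(j)\ge k$ once $j\ge\max(k,|\mu_0|,\dots,|\mu_k|)$, so $k(j)\to\infty$. Therefore
\begin{equation}\label{eq:tau}
|\tau_j|\le j,\qquad u^{i\tau_j}\to\chi(u)\ \text{ as }j\to\infty\text{, for every }u\in\mathbb{N}.
\end{equation}

\emph{The breakpoints.} For $j\ge1$ cut $[4^j,4^{j+1})$ into three intervals of length $4^j$,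
\[I_{j,a}=[(1+a)4^j,(2+a)4^j),\qquad a\in\{0,1,2\},\]
and let $N_a=\{v\in\mathbb{N}:\log v\in\bigcup_{j\ge1}I_{j,a}\}$. The sets $N_0,N_1,N_2$ partition the cofinite set $\{v:\log v\ge4\}$, so there are $a_1,a_2$ with $N_{a_1}\in s_1$ and $N_{a_2}\in s_2$. Fix $a\in\{0,1,2\}\setminus\{a_1,a_2\}$ and let $T_j=(a+\frac32)4^j$ be the midpoint of $I_{j,a}$. Let $\varphi:[0,\infty)\to\mathbb{R}$ be the continuous piecewise linear function with $\varphi(0)=0$, slope $0$ on $[0,T_1)$ and slope $\tau_j$ on $[T_j,T_{j+1})$ for $j\ge1$. Put $f(v)=e^{i\varphi(\log v)}$.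

\emph{Proof of (1).} Fix $x$ and let $y\ge x$ with $\log y\in[T_j,T_{j+1})$, $j\ge1$. Then $0\le\log(x+y)-\log y\le x/y\le1$, and $T_{j+2}-T_{j+1}>1$, so $\log y$ and $\log(x+y)$ both lie in $[T_j,T_{j+2})$, where the slopes have absolute value at most $j+1$. Since $\log y\ge T_j\geq4^j$,
\[\Bigl|\frac{f(x+y)}{f(y)}-1\Bigr|\le|\varphi(\log(x+y))-\varphi(\log y)|\le\frac{(j+1)x}{y}\le(j+1)\,x\,e^{-4^j},\]
and the right side tends to $0$ because $j\to\infty$ as $y\to\infty$.

\emph{Proof of (2).} Fix $u\in\mathbb{N}$ and $s\in\{s_1,s_2\}$, and let $b\ne a$ be the index with $N_b\in s$. Let $v\in N_b$ with $\log v\in I_{j,b}$, where $j\ge2$ and $\frac12 4^j\ge\log u$. From $T_{j-1}<4^j\le\log v<4^{j+1}<T_{j+1}$ we see that $\log v\in[T_k,T_{k+1})$ with $k\in\{j-1,j\}$. The number $\log v$ lies to the left of the midpoint $T_{k+1}$ of $I_{k+1,a}$ and outside that interval, because $b\neq a$. Hence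
\[T_{k+1}-\log v>\tfrac12 4^{k+1}\ge\tfrac12 4^j\ge\log u .\]
So $\log v$ and $\log(uv)$ both lie in $[T_k,T_{k+1})$, and $f(uv)/f(v)=u^{i\tau_k}$. By \eqref{eq:tau}, $f(uv)/f(v)\to\chi(u)$ as $v\to\infty$ in $N_b$. By (L1) and (L3), $\tilde f(us)=\lim_{v\to s}f(uv)=\chi(u)\tilde f(s)$.

\emph{Proof of (a).} For $m>0$, property (1) with (L1) and (L3) gives $\tilde f(m+q)=\lim_{y\to q}f(m+y)=\tilde f(q)$. For $m<0$ apply this to $q'=m+q\in\mathbb{N}^*$, for which $q=|m|+q'$.

\emph{Proof of (b).} Both sides are continuous functions of $R$, and they agree on the dense set $\mathbb{N}$ by (2).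
\end{proof}

With $s_1=s_2=s$ this completes the proof of the claim in Section~\ref{sec:test}. Nonprincipality of the right-hand terms enters through (L3): properties (1) and (2) are statements about $y\to\infty$ and $v\to\infty$.

\section{2-adic characters and the proof of Theorem~\ref{thm:translates}}\label{sec:translates}

Proposition~\ref{prop:f}(b) is useful only when $\tilde\chi(R)$ can be computed. In the test case the equation determined the class of $R$ modulo $4$, and this class determined $\tilde\chi(R)$. In general we record all residues modulo powers of $2$ at once and use enough characters to recover them. Any other prime would serve equally well.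

Recall that the ring $\mathbb{Z}_2$ of $2$-adic integers is the inverse limit of the rings $\mathbb{Z}/2^k$. It is a compact topological ring containing $\mathbb{Z}$, and an integral domain with field of fractions $\mathbb{Q}_2$. The sets $z+2^n\mathbb{Z}_2$ form a base of neighborhoods of $z\in\mathbb{Q}_2$. Every nonzero element of $\mathbb{Q}_2$ is uniquely $2^ab$ with $a\in\mathbb{Z}$ and $b$ in the unit group $\mathbb{Z}_2^\times=1+2\mathbb{Z}_2$.

Let $\theta:\beta\mathbb{Z}\to\mathbb{Z}_2$ be the continuous extension of the inclusion $\mathbb{Z}\hookrightarrow\mathbb{Z}_2$; thus $\theta(p)\bmod 2^k$ is the class modulo $2^k$ that belongs to $p$. By \eqref{eq:iterated} and (L1), $\theta(p+q)=\lim_{x\to p}\lim_{y\to q}(x+y)=\lim_{x\to p}(x+\theta(q))=\theta(p)+\theta(q)$, the limits being taken in $\mathbb{Z}_2$. The same computation with products gives $\theta(pq)=\theta(p)\theta(q)$.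

For $\zeta\in\mathbb{T}$, $k\ge1$ and a homomorphism $\psi:(\mathbb{Z}/2^k)^\times\to\mathbb{T}$, define
\[\eta:\mathbb{Q}_2^\times\to\mathbb{T},\qquad\eta(2^ab)=\zeta^a\,\psi(b\bmod2^k)\qquad(a\in\mathbb{Z},\ b\in\mathbb{Z}_2^\times).\]
Let $\mathcal{X}$ be the set of all such $\eta$. Each is a homomorphism, so $\chi=\eta|_{\mathbb{N}}$ is completely multiplicative. The function used in Section~\ref{sec:test} has $\zeta=-1$ and $\psi$ trivial.

\begin{lemma}\label{lem:char}
\begin{enumerate}
\item[(i)] If $\eta\in\mathcal{X}$, $\chi=\eta|_{\mathbb{N}}$, $R\in\beta\mathbb{N}$ and $\theta(R)\neq0$, then $\tilde\chi(R)=\eta(\theta(R))$.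
\item[(ii)] If $z,z'\in\mathbb{Q}_2^\times$ and $\eta(z)=\eta(z')$ for all $\eta\in\mathcal{X}$, then $z=z'$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Write $\theta(R)=2^ab$. Every element of the neighborhood $2^ab+2^{a+k}\mathbb{Z}_2$ has the form $2^ab'$ with $b'\equiv b\pmod{2^k}$, so $\eta$ is constant there. The set of $w\in\mathbb{N}$ in this neighborhood belongs to $R$, and (L2) applies.

(ii) Let $z/z'=2^ab\ne1$; we find $\eta$ with $\eta(2^ab)\neq1$. If $a\ne0$, take $\psi$ trivial and $\zeta$ with $\zeta^a\ne1$. If $a=0$, then $b\not\equiv1\pmod{2^k}$ for some $k$, and since the characters of a finite abelian group separate its points, there is $\psi$ with $\psi(b\bmod2^k)\ne1$.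
\end{proof}

The condition $\theta(R)\neq0$ in (i) is needed because $\eta$ is not defined at $0$; it costs one possible exception in the next lemma. The lemma plays the two measurements against each other. In an equation $m+us=Rs'$, the functions $f$ do not see $m$ and force $\theta(R)/u$ to be independent of $u$, while $\theta$ sees $m$ and makes $\theta(R)/u$ depend on $u$.

\begin{lemma}\label{lem:Lambda}
Let $m\in\mathbb{Z}\setminus\{0\}$ and $s,s'\in\mathbb{N}^*$. Then $\Lambda=\{u\in\mathbb{N}:m+us\in\beta\mathbb{N}\,s'\}$ has at most two elements.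
\end{lemma}

\begin{proof}
Let $\gamma=\theta(s)$ and $\gamma'=\theta(s')$. At most one $u\in\mathbb{N}$ satisfies $m+u\gamma=0$: two solutions would give $\gamma=0$ and then $m=0$. So it suffices to show that if $u_1,u_2\in\Lambda$ satisfy $m+u_n\gamma\neq0$ for $n=1,2$, then $u_1=u_2$.

Write $m+u_ns=R_ns'$ with $R_n\in\beta\mathbb{N}$ and put $z_n=\theta(R_n)$. Applying $\theta$ gives $m+u_n\gamma=z_n\gamma'$. The left side is nonzero, so $\gamma'\neq0$, $z_n\ne0$, and in $\mathbb{Q}_2$
\begin{equation}\label{eq:ratio}
\frac{z_n}{u_n}=\frac{1}{\gamma'}\Bigl(\frac{m}{u_n}+\gamma\Bigr)\qquad(n=1,2).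
\end{equation}
Let $\eta\in\mathcal{X}$ and $\chi=\eta|_{\mathbb{N}}$, and take $f$ from Proposition~\ref{prop:f} for $\chi$ and the pair $s,s'$. Using (2), then (a) with $u_ns\in\mathbb{N}^*$, then (b) and Lemma~\ref{lem:char}(i), we get
\[\eta(u_n)\tilde f(s)=\tilde f(u_ns)=\tilde f(m+u_ns)=\tilde f(R_ns')=\eta(z_n)\tilde f(s').\]
Thus $\eta(z_n/u_n)=\tilde f(s)/\tilde f(s')$. The function $f$ depends on $\eta$ but not on $n$, so $\eta(z_1/u_1)=\eta(z_2/u_2)$ for every $\eta\in\mathcal{X}$. By Lemma~\ref{lem:char}(ii), $z_1/u_1=z_2/u_2$. Then \eqref{eq:ratio} gives $m/u_1=m/u_2$, and $u_1=u_2$ because $m\ne0$.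
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:translates}]
Let $m\neq0$ and $r,s,r',s'\in\mathbb{N}^*$. We apply Proposition~\ref{prop:finite} to $c_u=m+us$ and $d_u=us'$ $(u\in\mathbb{N})$. Their limits along $r$ and $r'$ are $m+rs$ and $r's'$, since $t\mapsto m+t$ is continuous. By Lemma~\ref{lem:basic}(ii) the exceptional sets are
\[\Lambda=\{u\in\mathbb{N}:m+us\in\beta\mathbb{N}\,s'\},\qquad\Lambda'=\{u\in\mathbb{N}:us'\in m+\beta\mathbb{N}\,s\}.\]
Lemma~\ref{lem:Lambda} gives $|\Lambda|\le2$. Since $us'=m+Rs$ if and only if $-m+us'=Rs$, the same lemma applied to $(-m,s',s)$ gives $|\Lambda'|\le2$. Hence $m+rs\neq r's'$. This is the first form of the theorem, and the other two were shown to be equivalent to it in Section~\ref{sec:intro}.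
\end{proof}

Together with Section~\ref{sec:size}, this completes the proof of Theorem~\ref{thm:sums}.

\section{Sums and products in $\beta\mathbb{Z}$}\label{sec:Z}

\begin{proof}[Proof of Corollary~\ref{cor:Z}]
Write $-p=(-1)p=\lim_{x\to p}(-x)$. A nonprincipal ultrafilter on $\mathbb{Z}$ contains exactly one of $\mathbb{N}$ and $-\mathbb{N}$, so $\mathbb{Z}^*$ is the disjoint union of $\mathbb{N}^*$ and $-\mathbb{N}^*$. The map $p\mapsto-p$ is continuous, so applying \eqref{eq:iterated} to the identities $-(x+y)=(-x)+(-y)$ and $(-x)y=x(-y)=-(xy)$ gives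
\[-(p+q)=(-p)+(-q),\qquad(-p)q=p(-q)=-(pq).\]
Hence every element of $\mathbb{Z}^*\cdot\mathbb{Z}^*$ has the form $\varepsilon t$ with $\varepsilon=\pm1$ and $t\in\mathbb{N}^*\cdot\mathbb{N}^*\subseteq\mathbb{N}^*$.

Suppose that $p+q=\varepsilon t$ with $p,q\in\mathbb{Z}^*$. Write $q=\delta q'$ with $\delta=\pm1$ and $q'\in\mathbb{N}^*$. Then $p+q=\delta(\delta p+q')$, and $\delta p+q'\in\mathbb{N}^*$ by Lemma~\ref{lem:basic}(i). Comparing signs, $\delta=\varepsilon$, so $\delta p+q'=t$ with $\delta p\in\mathbb{Z}^*$. This contradicts Theorem~\ref{thm:sums}; here it matters that the theorem allows $p\in\mathbb{Z}^*$.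

Suppose that $m+\varepsilon t=\varepsilon't'$ with $m\ne0$, $\varepsilon,\varepsilon'=\pm1$ and $t,t'\in\mathbb{N}^*\cdot\mathbb{N}^*$. Then $m+\varepsilon t=\varepsilon(\varepsilon m+t)$ with $\varepsilon m+t\in\mathbb{N}^*$, so $\varepsilon=\varepsilon'$ and $\varepsilon m+t=t'$. This contradicts Theorem~\ref{thm:translates}.
\end{proof}

\begin{thebibliography}{9}

\bibitem{HW}
Hardy and Wright, \emph{An Introduction to the Theory of Numbers}.

\bibitem{source}
\emph{Topological properties of some algebraically defined subsets of $\beta\mathbb{N}$}, repository copy, \texttt{https://core.ac.uk/download/77514352.pdf}, doi:10.1016/j.topol.2017.02.001.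

\end{thebibliography}
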